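
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The Asymptotic Density of Normalizing Combinators}


\begin{abstract}
Over the basis $\{S,K\}$, let $C_n$ be the number of combinators with $n$ applications and $N_n$ the number of those that have a normal form. We prove that $N_n/C_n$ converges. The reason is erasure: with probability arbitrarily close to $1$, a piece of bounded size near the root of a large random combinator decides whether the whole term normalizes, because the rest is the second argument of a $K$. We express the limit $\mu$ by two explicit series, show $N_n/C_n=\mu+O(1/n)$, and show that $\mu$ is a left-c.e.\ real of the Turing degree of the halting problem that is not Martin-L\"of random. Existence of the density extends to every finite combinatorially complete basis with confluent reduction.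
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\emph{Combinators} are the binary trees built by the grammar $C::=S\mid K\mid (C\,C)$. Application associates to the left, so $KaY$ means $((K\,a)\,Y)$. \emph{Weak reduction} $\to$ is generated by
\[
Kxy\to x,\qquad Sxyz\to xz(yz),
\]
applied to any subterm. A combinator is \emph{normalizing} if it reduces in finitely many steps to a \emph{normal form}, a term without redexes. The \emph{size} $|X|$ is the number of applications in $X$: $|S|=|K|=0$ and $|XY|=|X|+|Y|+1$. (Counting leaves instead would only shift the index by one.) Let $C_n$ be the number of combinators of size $n$, let $\mathcal N$ be the set of normalizing combinators, and let $N_n$ be the number of its members of size $n$. In general, a set $\mathcal A$ of combinators with $A_n$ members of size $n$ has \emph{asymptotic density} $\mu(\mathcal A)$ if $A_n/C_n\to\mu(\mathcal A)$.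

The question, posed in \cite{thesis}, is whether $\mathcal N$ has an asymptotic density, and what its value is. Combinatory logic is a programming language in which programs are bare binary trees; $N_n/C_n$ is the probability that a uniformly random program of size $n$ halts. Two facts quoted in \cite{thesis} show that this probability is not negligible: $\liminf N_n/C_n>0$, and the combinators that normalize in at most seven normal-order steps already form a set of asymptotic density above $34\%$.

Convergence needs a reason. The set $\mathcal N$ is undecidable, and even simple sets of terms may have no density: for the set of terms of even size, $A_n/C_n$ alternates between $1$ and $0$. What distinguishes $\mathcal N$ is that the calculus erases. Whether $KaY$ normalizes depends on $a$ alone, however large $Y$ is. In most large terms, some subterm that carries almost all of the size turns out to be such an erased $Y$, and the status of the term is then decided by what surrounds it, a piece of bounded size. The proportion of terms that contain a given bounded piece at the root converges, and so the density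 exists.

To state the result, call a subterm $Kab$ a \emph{$K$-redex}, and call a term \emph{$K$-free} if it contains no $K$-redex. For a term $X$ let $\ell(X)$ be the number of subterm occurrences of $X$ that are not contained in the argument $b$ of any subterm $Kab$ of $X$. Let $r_m$ be the number of $K$-free normalizing terms of size $m$. Finally let $\lambda_0=0.14536\ldots$ be the unique root of $\lambda(2-\lambda)^2=\frac12$ in $(0,\frac23)$, and put
\[
\gamma=\frac{\lambda_0}{2(2-\lambda_0)(2-3\lambda_0)}\approx 0.02506 .
\]

\begin{theorem}\label{thm:main}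
The limit $\mu=\lim_n N_n/C_n$ exists, and
\[
\mu=\frac1{64}\sum_{X\in\mathcal N}\ell(X)\,8^{-|X|}
=\gamma\sum_{m\ge0}(2m+1)\,r_m\,\lambda_0^{\,m},
\qquad \frac{N_n}{C_n}=\mu+O\Bigl(\frac1n\Bigr).
\]
The number $\mu$ is left-c.e.\ and Turing equivalent to the halting problem. Hence no algorithm approximates $\mu$ with error bounds tending to $0$, and no expression denoting a computable real equals $\mu$. It is not Martin-L\"of random, and $0.34<\mu<1-10^{-12}$.
\end{theorem}

So the series determine $\mu$ exactly, and in the second one the only ingredient that cannot be computed is the sequence $(r_m)$.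

Existence and the first formula are Theorem~\ref{thm:exist}, which needs nothing but confluence and a counting argument; the same argument serves other bases (Theorem~\ref{thm:bases}). The second formula and the rate are Theorem~\ref{thm:law}, which describes the limit law of the term left over when all $K$-redexes are erased. The nature of $\mu$ is Theorem~\ref{thm:nature}; the numerical bounds are in Section~\ref{sec:bounds}.

\section{Contexts, confluence, counting}\label{sec:prelim}

``Term'' means combinator unless another set of constants is named. We write $\twoheadrightarrow$ for the reflexive-transitive closure of $\to$ and $=_w$ for the equivalence relation that $\to$ generates. Put $I=SKK$; then $Ix\to Kx(Kx)\to x$.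

A \emph{context} $D$ is a term with exactly one hole $\square$; its size $|D|$ is its number of applications, so $|D[Y]|=|D|+|Y|$. Reading a context from the root to the hole gives a finite word of \emph{steps}. A step is $(\square\,B)$ or $(B\,\square)$ with $B$ a term, and has size $1+|B|$. The size of a context is the sum of the sizes of its steps, and $\square$ is the empty word. Figure~\ref{fig:trunk} shows a word of three steps.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8,every node/.style={font=\small}]
\draw[very thick] (0,0)--(-1,-1)--(0,-2)--(1,-3);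
\draw (0,0)--(1,-1) (-1,-1)--(-2,-2) (0,-2)--(-1,-3) (-1,-3)--(-1.7,-4) (-1,-3)--(-0.3,-4);
\fill (0,0) circle (2pt) (-1,-1) circle (2pt) (0,-2) circle (2pt) (-1,-3) circle (2pt);
\node[right] at (1,-1) {$B_1$};
\node[left] at (-2,-2) {$B_2$};
\node[right] at (1,-3) {$Y$ (in the hole)};
\node[below] at (-1.7,-4) {$K$};
\node[below] at (-0.3,-4) {$a$};
\end{tikzpicture}
\caption{The term $E[Y]=B_2(KaY)B_1$ for the context $E$ with step word $(\square\,B_1)\,(B_2\,\square)\,(Ka\,\square)$. The path from the root to the hole is thick. The last step makes $Y$ the second argument of $K$, so $E[Y]$ reduces to $B_2\,a\,B_1$ for every $Y$.}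
\label{fig:trunk}
\end{figure}

We use the following classical fact \cite{CurryFeys,HindleySeldin}.

\smallskip
\noindent\textbf{(F1)} \emph{Weak reduction is confluent (Church--Rosser).} Consequently, if $X=_wY$ and $X$ has the normal form $Z$, then $Y\twoheadrightarrow Z$; in particular $X\in\mathcal N\iff Y\in\mathcal N$, and normal forms are unique.
\smallskip

For the counting we allow an arbitrary finite number $m\ge1$ of constants, since Section~\ref{sec:bases} needs it; for $\{S,K\}$ we have $m=2$. A term of size $n$ is a binary tree with $n$ inner nodes and $n+1$ labeled leaves, so there are $C_n=m^{n+1}\mathrm{Cat}_n$ of them, with $\mathrm{Cat}_n$ the Catalan numbers. As $\mathrm{Cat}_n/\mathrm{Cat}_{n-1}=(4n-2)/(n+1)\to4$,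
\begin{equation}\label{eq:ratio}
\frac{C_{n-k}}{C_n}\longrightarrow(4m)^{-k}\qquad(n\to\infty,\ k\text{ fixed}).
\end{equation}
The series $C(z)=\sum C_nz^n$ satisfies $C=m+zC^2$, so $C=\frac{1-\sqrt{1-4mz}}{2z}$ and $C(\frac1{4m})=2m$. For $m=2$ we write
\begin{equation}\label{eq:C}
s=\sqrt{1-8z},\qquad C=\frac{1-s}{2z},\qquad c:=zC=\frac{1-s}2,\qquad C(\tfrac18)=4 .
\end{equation}

\section{Erasure decides: existence of the density}\label{sec:exist}

\subsection{A redex at the root}\label{sec:root}

Fix $a$ and consider the terms $KaY$. They all reduce to $a$, so by (F1) either all of them normalize or none does. There are $C_{n-|a|-2}$ of them of size $n$, a proportion tending to $8^{-|a|-2}$. With $a=K$: about $1/64$ of all terms have the form $KKY$, and all these normalize. With $a=SII(SII)$, which has size $13$ and no normal form (Section~\ref{sec:bounds}): a proportion tending to $8^{-15}$ of all terms is non-normalizing for this reason alone. Summed over all $a$ the proportions give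
\[
\sum_a8^{-|a|-2}=\tfrac1{64}C(\tfrac18)=\tfrac1{16}.
\]
So for a limiting proportion of terms as close to one sixteenth as we like, a piece of bounded size at the root decides, whatever the rest is.

The terms of the form $KaY$ are more numerous than that: those of size $n\ge2$ number $[z^n]z^2C^2=[z^n]z(C-2)=C_{n-1}$, a proportion tending to $1/8$. The other sixteenth comes from the terms $KaY$ with $Y$ of bounded size, in which $a$ carries almost the whole size. For these terms we must look for a decision inside $a$. This tells us what to do in general: start at the root, follow the large subterm, and stop when the large subterm is the second argument of a $K$. Each step stops us with limiting probability $1/16$, so we expect to stop sooner or later with probability $1$.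

\subsection{Codes of contexts}

The following lemma makes this precise without speaking of ``the large subterm''. Give a step $\sigma$ the weight $(4m)^{-|\sigma|}$. All steps together weigh
\begin{equation}\label{eq:stepsum}
2\cdot\frac1{4m}\,C\Bigl(\frac1{4m}\Bigr)=1,
\end{equation}
so the weights form a probability distribution on steps, and a context $E$ has as weight the product $(4m)^{-|E|}$ of the weights of its steps.

\begin{lemma}\label{lem:code}
Consider terms over $m$ constants. Let $\mathcal E$ be a set of contexts such that
\begin{enumerate}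
\item[(a)] no word in $\mathcal E$ is a proper prefix of another;
\item[(b)] $\sum_{E\in\mathcal E}(4m)^{-|E|}=1$.
\end{enumerate}
Let $\mathcal A$ be a set of terms such that for each $E\in\mathcal E$ either $E[Y]\in\mathcal A$ for all $Y$, or $E[Y]\in\mathcal A$ for no $Y$. Then $\mathcal A$ has an asymptotic density, namely the sum of $(4m)^{-|E|}$ over those $E\in\mathcal E$ for which the first alternative holds.
\end{lemma}

Given (a), hypothesis (b) says that a random sequence of independent steps almost surely begins with a word of $\mathcal E$. It is what turns two one-sided bounds into a limit.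

\begin{proof}
Let $\mathcal E_1$ and $\mathcal E_0$ be the sets of $E\in\mathcal E$ for which the first and the second alternative holds. Fix $M$, let $n\ge2M$, and let $|X|=n$. We claim that $X=E[Y]$ for at most one pair $(E,Y)$ with $E\in\mathcal E$ and $|E|\le M$.

Suppose $X=E[Y]=E'[Y']$ for two such pairs. Then $|Y|+|Y'|=2n-|E|-|E'|\ge2n-2M\ge n$. Two disjoint subterm occurrences lie on the two sides of some application in $X$, so their sizes add up to at most $n-1$. Hence the given occurrences of $Y$ and $Y'$ are nested, and the path from the root to one of them is an initial part of the path to the other. Both step words are read off the same term $X$, so one of $E,E'$ is a prefix of the other. By (a), $E=E'$, and then $Y=Y'$.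

Each $E$ with $|E|\le M$ accounts for $C_{n-|E|}$ terms $E[Y]$ of size $n$, and by the claim different $E$ account for different terms. So for $n\ge2M$
\[
A_n\ge\sum_{E\in\mathcal E_1,\,|E|\le M}C_{n-|E|},\qquad
C_n-A_n\ge\sum_{E\in\mathcal E_0,\,|E|\le M}C_{n-|E|}.
\]
These are finite sums. Divide by $C_n$, let $n\to\infty$ using \eqref{eq:ratio}, and then let $M\to\infty$:
\[
\liminf\frac{A_n}{C_n}\ge\sum_{E\in\mathcal E_1}(4m)^{-|E|},\qquad
1-\limsup\frac{A_n}{C_n}\ge\sum_{E\in\mathcal E_0}(4m)^{-|E|}.
\]
By (b) the right sides add up to $1$. Hence
\[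
\limsup\frac{A_n}{C_n}\le1-\sum_{E\in\mathcal E_0}(4m)^{-|E|}=\sum_{E\in\mathcal E_1}(4m)^{-|E|}\le\liminf\frac{A_n}{C_n}.\qedhere
\]
\end{proof}

\begin{theorem}\label{thm:exist}
Let $\mathcal A$ be a set of terms over $\{S,K\}$ such that
\begin{equation}\label{eq:inv}
D[KaY]\in\mathcal A\iff D[a]\in\mathcal A\qquad\text{for all contexts }D\text{ and terms }a,Y.
\end{equation}
Then $\mathcal A$ has an asymptotic density, namely
\[
\mu(\mathcal A)=\frac1{64}\sum_{X\in\mathcal A}\ell(X)\,8^{-|X|}.
\]
\end{theorem}

By (F1), $\mathcal N$ satisfies \eqref{eq:inv}, since $D[KaY]\to D[a]$. So $\mu=\lim N_n/C_n$ exists and is given by the first formula of Theorem~\ref{thm:main}.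

\begin{proof}
Call a step \emph{dead} if it is $(B\,\square)$ with $B$ of the form $Ka$. Its size is $|a|+2$, so by the sum in Section~\ref{sec:root} the dead steps together weigh $\frac1{16}$, and by \eqref{eq:stepsum} the other steps weigh $\frac{15}{16}$. Let $\mathcal E$ be the set of contexts whose last step is dead and whose other steps are not. We check the hypotheses of Lemma~\ref{lem:code} with $m=2$.

(a) A word of $\mathcal E$ has exactly one dead step, its last, so it is not a proper prefix of another such word.

(b) $\sum_{E\in\mathcal E}8^{-|E|}=\sum_{k\ge0}\bigl(\frac{15}{16}\bigr)^k\frac1{16}=1$.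

Decision: if $E=D[Ka\square]\in\mathcal E$, then by \eqref{eq:inv} $E[Y]\in\mathcal A\iff D[a]\in\mathcal A$, whatever $Y$ is.

So $\mu(\mathcal A)$ is the sum of $8^{-|E|}$ over those $E=D[Ka\square]\in\mathcal E$ with $D[a]\in\mathcal A$. Here $|E|=|D|+|a|+2=|D[a]|+2$. Group the contexts by the term $X=D[a]$. The pairs $(D,a)$ with $D[a]=X$ and no dead step in $D$ correspond exactly to the occurrences of subterms $a$ of $X$ that do not lie in the argument $b$ of a subterm $Kab$. There are $\ell(X)$ of them, and each contributes $8^{-|X|}/64$.
\end{proof}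

\section{Other bases}\label{sec:bases}

The proof used only one property of $K$: some context forgets what is put into its hole. An equivalence relation $\sim$ on terms is \emph{compatible with application} if $X\sim X'$ implies $D[X]\sim D[X']$ for all contexts $D$.

\begin{theorem}\label{thm:bases}
Consider applicative terms over a finite set of $m\ge1$ constants, and let $\sim$ be an equivalence relation compatible with application. If some context $P$ satisfies $P[Y]\sim P[Y']$ for all $Y,Y'$, then every union of $\sim$-classes has an asymptotic density, and these densities form a countably additive probability measure on the $\sim$-classes. In particular, for every finite combinatorially complete basis with confluent reduction, the normalizing combinators have a density.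
\end{theorem}

\begin{proof}
If $P=\square$, there is only one class, of density $1$. Otherwise $P$ is a nonempty word of steps, of length $h$, say. Let $\mathcal E$ be the set of step words that end with the factor $P$ and have no proper prefix ending with $P$. Condition (a) of Lemma~\ref{lem:code} holds by definition. For (b), draw independent steps with the weights above. Each of the disjoint blocks of $h$ consecutive steps equals $P$ with the same positive probability, so almost surely the factor $P$ occurs. The word up to the end of its first occurrence belongs to $\mathcal E$. So the weights of the words in $\mathcal E$ add up to $1$.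

If $E=D[P]\in\mathcal E$, then $E[Y]=D[P[Y]]\sim D[P[Y']]=E[Y']$, so the class of $E[Y]$ does not depend on $Y$; call it the class of $E$. For a union $\mathcal A$ of classes, Lemma~\ref{lem:code} applies and gives as density the total weight of those $E$ whose class lies in $\mathcal A$. This is countably additive in $\mathcal A$ and gives total mass $1$.

For the last statement let $\sim$ be convertibility. By confluence the set of normalizing terms is a union of classes. By combinatorial completeness there is a term $k$ with $kxy\sim x$; take $P=k\,a\,\square$ with any term $a$.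
\end{proof}

\section{The law of the core}\label{sec:law}

We return to $\{S,K\}$. The sum over $X\in\mathcal N$ in Theorem~\ref{thm:exist} is wasteful: terms that differ only by $K$-steps have the same status but are listed separately. Moreover the argument, which cuts off at size $M$ and then lets $M\to\infty$, gives no rate. Both defects disappear if we first erase all $K$-redexes and ask for the distribution of what is left.

\subsection{The core of a term}

Define the \emph{core} $\kappa(X)$ by $\kappa(S)=S$, $\kappa(K)=K$ and
\[
\kappa(AB)=\begin{cases}t&\text{if }\kappa(A)=Kt\text{ for a term }t,\\ \kappa(A)\kappa(B)&\text{otherwise.}\end{cases}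
\]
By induction on $X$, the core is $K$-free, $X\twoheadrightarrow\kappa(X)$ by $K$-steps, and $|\kappa(X)|\le|X|$. For $X=AB$ with $\kappa(A)=Kt$: as a subterm of a $K$-free term, $t$ is $K$-free; $AB\twoheadrightarrow Kt\,B\to t$; and $|t|<|Kt|\le|A|$. In the other case the root of $\kappa(A)\kappa(B)$ is not a $K$-redex, because $\kappa(A)$ is not of the form $Kt$, and the other two claims are immediate. Hence, for $\mathcal A$ as in Theorem~\ref{thm:exist},
\begin{equation}\label{eq:corestatus}
X\in\mathcal A\iff\kappa(X)\in\mathcal A .
\end{equation}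

For a set $\mathcal B$ of $K$-free terms let
\[
\mu_n(\mathcal B)=\frac{\#\{X:|X|=n,\ \kappa(X)\in\mathcal B\}}{C_n},\qquad
p(t)=\gamma\,(2|t|+1)\,\lambda_0^{|t|},\qquad p(\mathcal B)=\sum_{t\in\mathcal B}p(t).
\]
Note that $2|t|+1$ is the number of subterm occurrences of $t$.

\begin{theorem}\label{thm:law}
$p$ is a probability distribution on the $K$-free terms. Moreover
\begin{itemize}
\item $\sup_{\mathcal B}|\mu_n(\mathcal B)-p(\mathcal B)|=O(1/n)$;
\item for each $J\ge1$, $\mu_n(\mathcal B)=p(\mathcal B)+\sum_{j=1}^{J-1}c_j(\mathcal B)\,n^{-j}+O_J(n^{-J})$, uniformly in $\mathcal B$, with coefficients $c_j(\mathcal B)$ that do not depend on $n$ or $J$.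
\end{itemize}
If $\mathcal A$ is as in Theorem~\ref{thm:exist} and $\mathcal A^*$ is the set of its $K$-free members, then $\mu(\mathcal A)=p(\mathcal A^*)$ and $A_n/C_n=\mu(\mathcal A)+O(1/n)$. In particular $\mu=\gamma\sum_m(2m+1)r_m\lambda_0^m$ and $N_n/C_n=\mu+O(1/n)$.
\end{theorem}

The statements about $\mathcal A$ and $\mathcal N$ follow from the others, since $A_n/C_n=\mu_n(\mathcal A^*)$ by \eqref{eq:corestatus}. The rest of this section proves the others. The plan is as follows. The terms with core in $\mathcal B$ have the generating function $\theta(z)\,R_{\mathcal B}(\lambda(z))$, where $R_{\mathcal B}$ counts $\mathcal B$ by size and $\theta,\lambda$ are algebraic functions that do not depend on $\mathcal B$ (Lemma~\ref{lem:F}). The value $\lambda(\frac18)=\lambda_0$ lies inside the disc of convergence of every $R_{\mathcal B}$ (Proposition~\ref{prop:sub}). So near $z=\frac18$ the generating function is a power series in $s=\sqrt{1-8z}$, with bounds uniform in $\mathcal B$, and the coefficients can be read off from this series.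

\subsection{Exact generating functions}

For $K$-free $t$ let $F_t(z)=\sum_{\kappa(X)=t}z^{|X|}$.

\begin{lemma}\label{lem:F}
Let $\theta$ be the unique formal power series with $\theta=1+z^2C\theta^3$, and let $\lambda=z\theta^2$. Then $F_t=\theta\lambda^{|t|}$ for every $K$-free term $t$. Hence, with $R_{\mathcal B}(y)=\sum_{t\in\mathcal B}y^{|t|}$,
\begin{equation}\label{eq:GF}
G_{\mathcal B}(z):=\sum_n\#\{X:|X|=n,\ \kappa(X)\in\mathcal B\}\,z^n=\theta(z)\,R_{\mathcal B}(\lambda(z)).
\end{equation}
\end{lemma}

\begin{proof}
By the definition of $\kappa$, $\kappa(AB)=t$ holds exactly when either $\kappa(A)=Kt$, with $B$ arbitrary, or $t=uv$ with $\kappa(A)=u$ and $\kappa(B)=v$; in the second case $u$ is automatically not of the form $Kr$, because $t$ is $K$-free. Also $Kt$ is $K$-free if $t$ is. Hence, with $c=zC$,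
\begin{equation}\label{eq:system}
F_t=b_t+c\,F_{Kt},\qquad b_t=1\text{ if }t\text{ is a leaf},\qquad b_{uv}=zF_uF_v .
\end{equation}
The system is infinite: $F_K$ involves $F_{KK}$, which involves $F_{K(KK)}$, and so on. But $z$ and $c$ have zero constant term, so the coefficient of $z^n$ on the right of each equation involves only coefficients of the series $F$ of order lower than $n$. So \eqref{eq:system} has exactly one solution in formal power series, and it suffices to find one.

We try $F_t=\theta\lambda^{|t|}$. For a leaf, \eqref{eq:system} becomes $\theta=1+c\,\theta\lambda$. For $t=uv$ it becomes $\theta\lambda^{|t|}=z\theta^2\lambda^{|t|-1}+c\,\theta\lambda^{|t|+1}$, that is, $\theta=z\theta^2/\lambda+c\,\theta\lambda$. Both hold if $\lambda=z\theta^2$ and $\theta=1+c\,\theta\lambda=1+z^2C\theta^3$, which is how $\theta$ and $\lambda$ were defined; $\theta$ exists and is unique because $z^2C$ has zero constant term. Summing over $t\in\mathcal B$ gives \eqref{eq:GF}.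
\end{proof}

For instance $F_K=\theta=1+2z^2+4z^3+\cdots$: the terms of size at most $3$ with core $K$ are $K$ itself and the $KKB$ with $|B|\le1$.

\subsection{The dominant singularity}

We must compare the coefficients of $\theta R_{\mathcal B}(\lambda)$ with those of $C$, whose singularity at $z=\frac18$ is of square-root type. Trouble could come from $R_{\mathcal B}$, about which we know nothing except that its coefficients are bounded by those of the series
\[
T(y)=\sum_{t\ K\text{-free}}y^{|t|}.
\]
An application is $K$-free exactly when both sides are $K$-free and the left side is not of the form $Kr$. So $T=2+y(T-yT)T=2+y(1-y)T^2$ and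
\[
T=\frac{1-\sqrt{1-8y(1-y)}}{2y(1-y)}.
\]
The square root vanishes only at $\frac{2\pm\sqrt2}4$, so $T$ has radius of convergence $y_c=\frac{2-\sqrt2}4=0.14644\ldots$; since its coefficients are nonnegative, the series also converges at $y_c$, with $T(y_c)=4$. The point is that $\lambda(\frac18)$ is smaller than $y_c$, if only just.

\begin{proposition}\label{prop:sub}
The series $\theta$ and $\lambda$ converge absolutely on $|z|\le\frac18$. There $|c|\le\frac12$, $|\lambda|\le\lambda_0$, and
\begin{equation}\label{eq:key}
\theta(1-c\lambda)=1,\qquad\lambda(1-c\lambda)^2=z .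
\end{equation}
Moreover $\lambda(\frac18)=\lambda_0$, and $\lambda_0<y_c<0.147$.
\end{proposition}

\begin{proof}
The coefficients of $\theta=F_K$ count terms, so they are nonnegative and bounded by those of $C$, and $C(\frac18)=4<\infty$. This gives absolute convergence of $\theta$ and $\lambda=z\theta^2$; also $c=zC$ has nonnegative coefficients and $c(\frac18)=\frac12$. The identities \eqref{eq:key} restate $\theta=1+c\,\lambda\theta$ and $\lambda=z\theta^2$.

On $[0,\frac18]$ the function $c\lambda$ is continuous and starts at $0$. It never equals $\frac13$: otherwise \eqref{eq:key} would give $\lambda=\frac94z$, and $c\lambda\le\frac94\cdot\frac18\cdot\frac12<\frac13$. So $c\lambda<\frac13$ throughout. At $z=\frac18$, where $c=\frac12$, this says $\lambda(\frac18)<\frac23$, while \eqref{eq:key} says $f(\lambda(\frac18))=\frac12$ for $f(x)=x(2-x)^2$. Since $f'(x)=(2-x)(2-3x)>0$ on $[0,\frac23)$ and $f(0)=0<\frac12<\frac{32}{27}=f(\frac23)$, the equation $f=\frac12$ has exactly one root in $(0,\frac23)$, and $\lambda(\frac18)=\lambda_0$. As $\lambda$ has nonnegative coefficients, $|\lambda(z)|\le\lambda_0$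 for $|z|\le\frac18$.

Finally $2-y_c=\frac{6+\sqrt2}4$, so
\[
f(y_c)=\frac{(2-\sqrt2)(38+12\sqrt2)}{64}=\frac{26-7\sqrt2}{32}>\frac12,
\]
because $10>7\sqrt2$, that is, $100>98$. As $y_c<\frac23$, it follows that $\lambda_0<y_c$. And $y_c<0.147$ because $\sqrt2>1.412$.
\end{proof}

\subsection{Analytic continuation}

We continue $\lambda$ beyond the disc $|z|\le\frac18$, by viewing it as a function of the two variables $z$ and $c$, analytic in both, so that the only singularity left is the square root in $c=\frac{1-s}2$.

Fix $y_2\in(\lambda_0,y_c)$. Since $f(y_2)>\frac12$, we have $\frac18(1-\frac12y_2)^{-2}<y_2$. Also $2\cdot\frac18\cdot\frac12(1-\frac12y_2)^{-3}<\frac18(0.92)^{-3}<1$. By continuity there is $\eta>0$ with $(\frac12+\eta)y_2<1$ and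
\[
(\tfrac18+\eta)\bigl(1-(\tfrac12+\eta)y_2\bigr)^{-2}<y_2,\qquad
2(\tfrac18+\eta)(\tfrac12+\eta)\bigl(1-(\tfrac12+\eta)y_2\bigr)^{-3}<1 .
\]
So for $|z|<\frac18+\eta$ and $|c|<\frac12+\eta$ the map $\Phi_{z,c}(x)=z(1-cx)^{-2}$, with derivative $2zc(1-cx)^{-3}$, sends the disc $|x|\le y_2$ into itself and is a contraction there, with a constant independent of $(z,c)$. Let $\Psi(z,c)$ be its unique fixed point in that disc. The iterates $\Phi_{z,c}^j(0)$ are analytic in $(z,c)$ and converge uniformly, so $\Psi$ is analytic, and $|\Psi|\le y_2$. For $|z|\le\frac18$ the number $\lambda(z)$ lies in the disc and is a fixed point, by Proposition~\ref{prop:sub}; so $\lambda(z)=\Psi(z,c(z))$ there.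

For $\delta>0$ let $\Omega=\{|z|<\frac18+\delta\}\setminus[\frac18,\infty)$, let $s$ be the principal root of $1-8z$ on $\Omega$, and let $c=\frac{1-s}2$. \emph{Claim: $|c|\le\frac12+\frac12\sqrt{8\delta}$ on $\Omega$.} Let $z\in\Omega$ and $z'=z/(1+8\delta)$, so that $|z'|<\frac18$ and $|c(z')|\le\frac12$. The numbers $1-8z$ and $1-8z'$ have imaginary parts of the same sign, or both are real and positive. So their principal roots $s,s'$ lie in a common closed quadrant, and $|s-s'|\le|s+s'|$. Therefore
\[
|s-s'|^2\le|s^2-s'^2|=8|z-z'|=64\delta|z'|\le8\delta ,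
\]
and $|c(z)-c(z')|=\frac12|s-s'|$ proves the claim.

Now choose $\delta<\eta$ with $\frac12\sqrt{8\delta}<\eta$. Then $\lambda(z):=\Psi(z,c(z))$ and $\theta:=1/(1-c\lambda)$ continue $\lambda$ and $\theta$ analytically to $\Omega$, with $|\lambda|\le y_2<y_c$. Since $|R_{\mathcal B}(y)|\le T(|y|)$, the function $G_{\mathcal B}=\theta R_{\mathcal B}(\lambda)$ is analytic on $\Omega$ and bounded there by
\[
B_0=\frac{T(y_2)}{1-(\frac12+\eta)y_2},
\]
for every $\mathcal B$. Near $z=\frac18$ we use $s$ as the variable. Choose $\varepsilon>0$ with $\varepsilon^2/8<\eta$ and $\varepsilon/2<\eta$. For $|s|<\varepsilon$ the function $\Lambda(s)=\Psi\bigl(\frac{1-s^2}8,\frac{1-s}2\bigr)$ is analytic, $\Lambda(0)=\lambda_0$, and $\lambda(z)=\Lambda(s)$ for $z\in\Omega$ with $|s|<\varepsilon$. So for such $z$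
\begin{equation}\label{eq:nu}
G_{\mathcal B}(z)=g_{\mathcal B}(s):=\frac{R_{\mathcal B}(\Lambda(s))}{1-\frac{1-s}2\Lambda(s)}=\sum_{j\ge0}\nu_j(\mathcal B)\,s^j,
\end{equation}
where $g_{\mathcal B}$ is analytic and bounded by $B_0$ in $|s|<\varepsilon$. Cauchy's estimate gives $|\nu_j(\mathcal B)|\le B_0\varepsilon^{-j}$. All these bounds are uniform in $\mathcal B$.

\subsection{From the expansion at the singularity to coefficients}

\begin{lemma}\label{lem:transfer}
Let $a>0$. If $h$ is analytic on $\Omega$ and $|h|\le B|1-8z|^a$ there, then $|[z^n]h|\le k\,B\,8^n\,n^{-a-1}$ for $n\ge1$, where $k$ depends only on $a$ and $\delta$.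
\end{lemma}

\begin{proof}
For $n$ below any bound depending on $a,\delta$, Cauchy's estimate on $|z|=\frac1{16}$, where $|h|\le B(\frac32)^a$, suffices. So let $n\ge16$, $n\ge q:=\lceil a\rceil+2$ and $\frac1n<\frac\delta2$. We integrate $h(z)z^{-n-1}/2\pi i$ over a closed curve in $\Omega$ that winds once around $0$ and consists of three parts.

\emph{The arc $|z-\frac18|=\frac1n$, $|\arg(z-\frac18)|\ge\frac\pi4$.} It has length $O(1/n)$; on it $|h|\le B(8/n)^a$ and $|z|^{-n-1}\le8^{n+1}(1-\frac8n)^{-n-1}=O(8^n)$. It contributes $O(B8^nn^{-a-1})$.

\emph{The segments $z=\frac18+te^{\pm i\pi/4}$, from $t=\frac1n$ to the circle $|z|=\frac18+\frac\delta2$.} Here $|z|\ge\frac18+\frac t{\sqrt2}$, so $|z|^{-n-1}\le8^{n+1}(1+5t)^{-n}$, as $8/\sqrt2>5$; and $|h|\le B(8t)^a$. Put $t=x/n$. Since $(1+\frac{5x}n)^n$ increases with $n$ and $n\ge q$, each segment contributes at most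
\[
B\,8^{n+1}n^{-a-1}\int_0^\infty(8x)^a\Bigl(1+\frac{5x}q\Bigr)^{-q}dx ,
\]
and the integral is finite because $q>a+1$.

\emph{The remaining arc of $|z|=\frac18+\frac\delta2$.} Here $|h|\le B(2+4\delta)^a$, so it contributes $O(B(\frac18+\frac\delta2)^{-n})$, which is exponentially smaller.
\end{proof}

Let $J\ge1$ and $h_{\mathcal B}=G_{\mathcal B}-\sum_{j\le2J}\nu_j(\mathcal B)s^j$. For $|s|<\varepsilon/2$ the bounds on $\nu_j$ give $|h_{\mathcal B}|\le2B_0(|s|/\varepsilon)^{2J+1}$. On the rest of $\Omega$, $h_{\mathcal B}$ is bounded uniformly in $\mathcal B$ and $|s|\ge\varepsilon/2$. So $|h_{\mathcal B}|\le B_1|s|^{2J+1}=B_1|1-8z|^{J+1/2}$ on $\Omega$, with $B_1$ independent of $\mathcal B$. By Lemma~\ref{lem:transfer} with $a=J+\frac12$, $[z^n]h_{\mathcal B}=O(8^nn^{-J-3/2})$. Since $C_n=2^{n+1}\mathrm{Cat}_n$ is of exact order $8^nn^{-3/2}$, this is $O(C_nn^{-J})$, uniformly in $\mathcal B$.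

The powers $s^j$ with $j\le2J$ remain. Even powers are polynomials in $z$ of degree at most $J$ and contribute nothing for $n>J$. For odd powers $s^{2j+1}=(1-8z)^{j+1/2}$,
\[
\frac{[z^n]s^{2j+1}}{[z^n]s}=\binom{j+\frac12}n\Big/\binom{\frac12}n=\frac{\Gamma(j+\frac32)}{\Gamma(\frac32)}\prod_{i=1}^j\frac1{i+\frac12-n},
\]
a rational function of $n$ of order $n^{-j}$. By \eqref{eq:C}, $C_n=-\frac12[z^{n+1}]s$, and $[z^{n+1}]s/[z^n]s=8\,\frac{n-1/2}{n+1}$, so
\[
\frac{[z^n]s}{C_n}=-\frac14\cdot\frac{n+1}{n-\frac12}.
\]
Altogether $\mu_n(\mathcal B)=\sum_{j=0}^{J-1}\nu_{2j+1}(\mathcal B)\,\frac{[z^n]s^{2j+1}}{C_n}+O_J(n^{-J})$. Expanding the rational functions in powers of $1/n$ and using the uniform bounds on $\nu_{2j+1}(\mathcal B)$, we obtain both asymptotic claims of Theorem~\ref{thm:law} (the first is the case $J=1$), with leading term $-\frac14\nu_1(\mathcal B)$ in place of $p(\mathcal B)$.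

\subsection{The leading term}

It remains to show $-\frac14\nu_1(\mathcal B)=p(\mathcal B)$. Let a prime denote $d/ds$ at $s=0$, with everything expressed through $s$ as in \eqref{eq:nu}. Since $z=\frac{1-s^2}8$, $z'=0$. Put $u=c\lambda=\frac{1-s}2\lambda$. Differentiating $\lambda(1-u)^2=z$ gives $\lambda'(1-u)=2\lambda u'$. At $s=0$ we have $\lambda=\lambda_0$, $u=\frac12\lambda_0$ and $u'=\frac12(\lambda'-\lambda_0)$. So
\[
\lambda'\bigl(1-\tfrac12\lambda_0\bigr)=\lambda_0(\lambda'-\lambda_0),\qquad\text{that is,}\qquad \lambda'=-\frac{2\lambda_0^2}{2-3\lambda_0}.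
\]
From $\lambda=z\theta^2$ and $z'=0$ we get $\theta'=\theta\,\frac{\lambda'}{2\lambda_0}$, where $\theta=\frac1{1-\lambda_0/2}=\frac2{2-\lambda_0}$. Hence
\[
\nu_1(\mathcal B)=\theta'R_{\mathcal B}(\lambda_0)+\theta\lambda'R_{\mathcal B}'(\lambda_0)
=\frac{\theta\lambda'}{2\lambda_0}\bigl(R_{\mathcal B}(\lambda_0)+2\lambda_0R'_{\mathcal B}(\lambda_0)\bigr)
=\frac{\theta\lambda'}{2\lambda_0}\sum_{t\in\mathcal B}(2|t|+1)\lambda_0^{|t|},
\]
where $R'_{\mathcal B}$ is the derivative of $R_{\mathcal B}$ with respect to its argument. Since $-\frac14\cdot\frac{\theta\lambda'}{2\lambda_0}=\frac{\lambda_0}{2(2-\lambda_0)(2-3\lambda_0)}=\gamma$, indeed $-\frac14\nu_1(\mathcal B)=p(\mathcal B)$. If $\mathcal B$ is the set of all $K$-free terms, then $\mu_n(\mathcal B)=1$ for all $n$, so $p(\mathcal B)=1$: $p$ is a probability distribution. This completes the proof of Theorem~\ref{thm:law}. \qed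

\begin{remark}\label{rem:tail}
There are at most $T(y_c)\,y_c^{-m}=4y_c^{-m}$ $K$-free terms of size $m$. So, for $\mathcal A$ as in Theorem~\ref{thm:exist}, the status of all $K$-free terms of size at most $M$ determines $\mu(\mathcal A)$ up to the computable quantity $4\gamma\sum_{m>M}(2m+1)(\lambda_0/y_c)^m=O(M(\lambda_0/y_c)^M)$. For $\mathcal A=\mathcal N$, only the numbers $r_m$ are not computable.
\end{remark}

\section{The nature of the number $\mu$}\label{sec:nature}

\subsection{Programming with combinators}

We recall how combinators compute. For terms with variables, bracket abstraction is defined by $[x]x=I$; $[x]A=KA$ if $x$ does not occur in $A$; and $[x](AB)=S([x]A)([x]B)$ otherwise. By induction on $A$, $([x]A)B\twoheadrightarrow A[x:=B]$. For $x\ne y$ and $B$ without variables, $([y]A)[x:=B]=[y](A[x:=B])$, because the clauses depend only on the occurrences of $y$; so nested abstractions $[x][y]A$ take their arguments one after the other. Church numerals $\ulcorner m\urcorner$ are combinators with $\ulcorner m\urcorner fx=_wf^mx$. Again \cite{CurryFeys,HindleySeldin}: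

\smallskip
\noindent\textbf{(F2)} \emph{Every total recursive $h:\mathbb N^k\to\mathbb N$ is represented by a combinator $H$:} $H\ulcorner n_1\urcorner\cdots\ulcorner n_k\urcorner=_w\ulcorner h(n_1,\dots,n_k)\urcorner$.

\begin{lemma}\label{lem:halt}
For every c.e.\ set $W\subseteq\mathbb N$ there is a combinator $F$ such that $F\ulcorner n\urcorner$ is normalizing iff $n\in W$.
\end{lemma}

\begin{proof}
A search for a witness should yield a normal form if it succeeds and have none if it runs forever. We let each failed trial put one more $K$ in front of the result: a finite stack of $K$'s is a normal form, and an infinite one is not a term.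

Let $W=\{n:\exists s\ Q(n,s)\}$ with $Q$ recursive. By (F2) there is $H$ with $H\ulcorner n\urcorner\ulcorner s\urcorner=_w\ulcorner0\urcorner$ if $Q(n,s)$ and $=_w\ulcorner1\urcorner$ otherwise. Since $\ulcorner0\urcorner(K(KI))K=_wK$ and $\ulcorner1\urcorner(K(KI))K=_wK(KI)K=_wKI$, the combinator $g=[n][s].\,H\,n\,s\,(K(KI))\,K$ satisfies $g\ulcorner n\urcorner\ulcorner s\urcorner=_wK$ if $Q(n,s)$ and $=_wKI$ otherwise. Let $\mathrm{Suc}$ represent the successor function, and put
\[
V=[w][n][s].\;g\,n\,s\,K\,\bigl(K(w\,w\,n\,(\mathrm{Suc}\,s))\bigr),\qquad L=VV,\qquad F=[n].\,L\,n\,\ulcorner0\urcorner .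
\]
With $M_s=L\ulcorner n\urcorner\ulcorner s\urcorner$ we have $F\ulcorner n\urcorner=_wM_0$ and $M_s=_wg\ulcorner n\urcorner\ulcorner s\urcorner\,K\,(K\,M_{s+1})$. Since $KK(KM_{s+1})=_wK$ and $KI\,K\,(KM_{s+1})=_wKM_{s+1}$,
\[
M_s=_wK\ \text{ if }Q(n,s),\qquad M_s=_wK\,M_{s+1}\ \text{ otherwise.}
\]
If $n\in W$ and $s$ is least with $Q(n,s)$, then $M_0=_wK(K(\cdots(K\,K)))$ with $s$ applications, a normal form. Now let $n\notin W$, and suppose that $M_0$ has a normal form. If $M_s$ has a normal form $B_s$, then $KM_{s+1}\twoheadrightarrow B_s$ by (F1). Every reduct of $KM_{s+1}$ has the form $KM'$ with $M_{s+1}\twoheadrightarrow M'$. So $B_s=KB_{s+1}$ with $B_{s+1}$ the normal form of $M_{s+1}$. By induction this holds for all $s$, and $|B_0|>|B_1|>\cdots$, which is impossible.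
\end{proof}

Since $\mathcal N$ is also c.e.\ (search for a reduction to a normal form), it is Turing equivalent to the halting problem.

\subsection{The theorem}

A real $x$ is \emph{computable} if rationals within $2^{-n}$ of $x$ can be computed from $n$. It is \emph{left-c.e.} if the set of rationals $q<x$ is c.e. In Turing reductions, to be given $x$, or to compute $x$, means to be given or to compute a function that yields rational approximations of $x$ of any prescribed accuracy. A \emph{prefix-free machine} is a partial computable function on bit strings whose domain contains no proper prefix of any of its elements. We fix a universal one, $U$; then $\mathrm{KP}(x)=\min\{|\pi|:U(\pi)=x\}$ is \emph{prefix complexity}, where $|\pi|$ is the length of the bit string $\pi$, and up to an additive constant it is minimal among all prefix-free machines. We write $\mu\!\upharpoonright\!n$ for the string of the first $n$ bits of $\mu$. By the Levin--Schnorr theorem a real $x$ is \emph{Martin-L\"of random} iff $\mathrm{KP}(x\!\upharpoonright\!n)\ge n-O(1)$.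

\begin{theorem}\label{thm:nature}
\begin{enumerate}
\item[(i)] $\mu$ is left-c.e.\ and Turing equivalent to the halting problem; in particular it is not computable, hence irrational and transcendental. More generally, if $\mathcal A$ is c.e.\ and as in Theorem~\ref{thm:exist}, then $\mu(\mathcal A)\equiv_T\mathcal A$.
\item[(ii)] For every c.e.\ theory that is sound for statements $q<\mu<q'$ with $q,q'$ rational, there is $\epsilon>0$ such that it proves no enclosure of $\mu$ of width less than $\epsilon$.
\item[(iii)] With $\tau_0=\dfrac{\ln y_c}{\ln\lambda_0}<1$,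
\[
\frac{\ln2}{\ln(1/\lambda_0)}\,n-O(1)\ \le\ \mathrm{KP}(\mu\!\upharpoonright\!n)\ \le\ (\tau_0+o(1))\,n .
\]
Numerically the constants are $\approx0.359$ and $\approx0.9961$. So $\mu$ is not Martin-L\"of random.
\end{enumerate}
\end{theorem}

In the proof we use freely that $\lambda_0$ (found by bisection) and hence $\gamma$ and all $p(t)$ are computable reals, and that strict inequalities between computable reals are semi-decidable, also relative to an oracle. We write $\mathcal A^*$ and $\mathcal N^*$ for the sets of $K$-free members of $\mathcal A$ and $\mathcal N$.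

\begin{proof}[Proof of (i) and (ii)]
(i) By Theorem~\ref{thm:law}, $\mu(\mathcal A)=p(\mathcal A^*)$. The set $\mathcal A^*$ is c.e., and $\mu(\mathcal A)$ is the supremum of $p(V)$ over finite $V\subseteq\mathcal A^*$; so it is left-c.e. An oracle for $\mathcal A$ gives all partial sums over sizes at most $M$, and the tails are bounded by Remark~\ref{rem:tail}; so $\mu(\mathcal A)\le_T\mathcal A$.

Conversely, given $\mu(\mathcal A)$ and a term $X$, put $t=\kappa(X)$; by \eqref{eq:corestatus} we have to decide whether $t\in\mathcal A^*$. Enumerate $\mathcal A^*$ until the finite part $V$ enumerated so far is verified to satisfy $p(V)>\mu(\mathcal A)-p(t)$. This happens, because $p(t)>0$. If $t\in V$, then $X\in\mathcal A$. If $t\notin V$, then $X\notin\mathcal A$, since otherwise $t\in\mathcal A^*\setminus V$ and $\mu(\mathcal A)\ge p(V)+p(t)>\mu(\mathcal A)$.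

For $\mathcal A=\mathcal N$ use Lemma~\ref{lem:halt}. Rational and algebraic numbers are computable.

(ii) If arbitrarily narrow enclosures were provable, a search through all proofs would compute $\mu$.
\end{proof}

\subsection{Lower bound on the complexity}

Knowing $n$ bits of $\mu$, the argument in (i) decides $\mathcal N$ for cores up to a size proportional to $n$. To turn this into information about $U$, we must encode ``$U(\pi)$ halts'' by a term of size $|\pi|+O(1)$. A term $F\ulcorner m\urcorner$ with a numeral coding $\pi$ does not suffice, since its size depends on the size of the numeral. Instead the term reads the bits of $\pi$ one after the other, each a single leaf, $K$ for $0$ and $S$ for $1$. For this we need a combinator that tells $K$, $S$ and an end marker apart.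

\begin{lemma}\label{lem:short}
There are a constant $c_0$ and a computable assignment $\pi\mapsto X_\pi$ of terms to bit strings such that $|X_\pi|=|\pi|+c_0$, and $X_\pi$ is normalizing iff $U(\pi)$ halts.
\end{lemma}

\begin{proof}
Let $\Pi_i=[x_1][x_2][x_3]x_i$ for $i=1,2,3$. Let the end marker be $Z=K(K(K(K(K(K\,\Pi_3)))))$, and put $P=K(K(KI))$ and
\[
\mathsf R=[x].\;x\,P\,K\,K\,K\,(K\Pi_2)\,\Pi_1 .
\]
Since $PK=_wK(KI)$,
\begin{align*}
\mathsf RK&=_wPKK(K\Pi_2)\Pi_1=_wK(KI)K(K\Pi_2)\Pi_1=_wKI(K\Pi_2)\Pi_1=_w\Pi_1,\\
\mathsf RS&=_wPK(KK)K(K\Pi_2)\Pi_1=_wKI\,K(K\Pi_2)\Pi_1=_wI(K\Pi_2)\Pi_1=_w\Pi_2,\\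
\mathsf RZ&=_w\Pi_3,
\end{align*}
the last because $Z$ absorbs the six arguments $P,K,K,K,K\Pi_2,\Pi_1$.

For a bit string $\pi$ let $\overline{1\pi}$ be the number with binary expansion $1\pi$. By Lemma~\ref{lem:halt} there is $F$ such that $F\ulcorner\overline{1\pi}\urcorner$ normalizes iff $U(\pi)$ halts. Let $\Delta_0,\Delta_1$ represent $n\mapsto2n$ and $n\mapsto2n+1$, and put
\[
V'=[w][n][x].\;\mathsf R\,x\,\bigl(w\,w\,(\Delta_0n)\bigr)\,\bigl(w\,w\,(\Delta_1n)\bigr)\,(F\,n),\qquad G=V'V' .
\]
Then $G\,n\,x=_w\mathsf R\,x\,(G(\Delta_0n))\,(G(\Delta_1n))\,(F\,n)$ for all terms $n,x$, and therefore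
\[
G\ulcorner n\urcorner K=_wG\ulcorner2n\urcorner,\qquad
G\ulcorner n\urcorner S=_wG\ulcorner2n+1\urcorner,\qquad
G\ulcorner n\urcorner Z=_wF\ulcorner n\urcorner .
\]
For $\pi=b_1\cdots b_k$ let $\beta_i=K$ if $b_i=0$ and $\beta_i=S$ if $b_i=1$, and let $X_\pi=G\ulcorner1\urcorner\beta_1\cdots\beta_kZ$. Then $X_\pi=_wF\ulcorner\overline{1\pi}\urcorner$, and $|X_\pi|=k+c_0$ with $c_0=|G|+|\ulcorner1\urcorner|+|Z|+2$. The claim follows from (F1).
\end{proof}

\begin{proof}[Proof of (iii), lower bound]
From $\mu\!\upharpoonright\!n$ we know $n$ and a rational $q$ with $q\le\mu\le q+2^{-n}$. Enumerate $\mathcal N^*$ until the finite part $V$ is verified to satisfy $p(V)>q-2^{-n}$. Every $t\in\mathcal N^*\setminus V$ then satisfies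
\[
\gamma\lambda_0^{|t|}\le p(t)\le\mu-p(V)<2^{1-n}.
\]
So $V$ contains every $t\in\mathcal N^*$ with $\gamma\lambda_0^{|t|}\ge2^{1-n}$. Let $c_1$ be an integer with $c_1\ge1+\log_2(1/\gamma)+c_0\log_2(1/\lambda_0)$. From $n$ we can compute an integer $k$ with
\[
\frac{n-c_1}{\log_2(1/\lambda_0)}-2\le k\le\frac{n-c_1}{\log_2(1/\lambda_0)}
\]
(the slack of $2$ allows us to work with an approximation of the right side). We may assume that $n$ is so large that $k\ge0$, since the finitely many other $n$ only affect the $O(1)$ in the claim. By the choice of $c_1$ we have $\gamma\lambda_0^{k+c_0}\ge2^{1-n}$. For $|\pi|\le k$ the core of $X_\pi$ has size at most $k+c_0$. So $U(\pi)$ halts iff $X_\pi\in\mathcal N$ iff $\kappa(X_\pi)\in\mathcal N^*$ iff $\kappa(X_\pi)\in V$, and we can decide which. Hence we can compute the finite set $\{U(\pi):|\pi|\le k,\ U(\pi)\text{ halts}\}$ and the first string $x$ outside it, in some fixed computable order of all strings. By construction $\mathrm{KP}(x)>k$, and $x$ was computed from $\mu\!\upharpoonright\!n$, so $k<\mathrm{KP}(\mu\!\upharpoonright\!n)+O(1)$. As $1/\log_2(1/\lambda_0)=\ln2/\ln(1/\lambda_0)$,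 this is the lower bound.
\end{proof}

\subsection{Upper bound on the complexity}

The weights $p(t)$ are, up to a linear factor, geometric with ratio $\lambda_0$, while the series of $K$-free terms converges up to the larger number $y_c$. So a coarser number, with weights $y_1^{|t|}$ for some $y_1$ in between, already controls which terms may still be missing, and fewer of its bits are needed.

\begin{proof}[Proof of (iii), upper bound]
Fix a rational $y_1\in(\lambda_0,y_c)$ and put $\tau_1=\frac{\ln y_1}{\ln\lambda_0}\in(\tau_0,1)$. Let $\alpha=\sum_{t\in\mathcal N^*}y_1^{|t|}$; then $\alpha\le T(y_1)\le4$. Let $d\ge1$ and $w=\lfloor2^d\alpha\rfloor\le2^{d+2}$. Given $d$ and $w$, enumerate $\mathcal N^*$ until the finite part $V$ satisfies $\sum_{t\in V}y_1^{|t|}>(w-1)2^{-d}$. Since $\alpha<(w+1)2^{-d}$, the late terms $t\in\mathcal N^*\setminus V$ satisfy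
\[
\sum_{t\in\mathcal N^*\setminus V}y_1^{|t|}\le2^{1-d},\qquad\text{so each has }|t|\ge m_0:=\frac{d-1}{\log_2(1/y_1)} .
\]
For large $d$ the function $(2m+1)(\lambda_0/y_1)^m$ decreases on $m\ge m_0$. Therefore
\begin{align*}
\mu-p(V)&=\gamma\sum_{t\in\mathcal N^*\setminus V}(2|t|+1)\Bigl(\frac{\lambda_0}{y_1}\Bigr)^{|t|}y_1^{|t|}\\
&\le\gamma(2m_0+1)\Bigl(\frac{\lambda_0}{y_1}\Bigr)^{m_0}2^{1-d}
=\gamma(2m_0+1)\,2^{-(d-1)/\tau_1},
\end{align*}
because $y_1^{m_0}=2^{1-d}$ and $\lambda_0^{m_0}=2^{-(d-1)/\tau_1}$. Take $d=\lceil\tau_1(n+2\log_2n)\rceil+1$. Then $m_0=O(n)$ and the bound is at most $\gamma(2m_0+1)n^{-2}2^{-n}<2^{-n-1}$ for large $n$. Compute a rational $u$ within $2^{-n-2}$ of $p(V)$. Then $|\mu-u|<2^{-n}$, so $\lfloor2^n\mu\rfloor$ differs from $\lfloor2^nu\rfloor$ by at most $1$, and two further bits select $\mu\!\upharpoonright\!n$.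

Altogether $\mu\!\upharpoonright\!n$ is computed from $n$ and $d$, which take $O(\log n)$ bits in a prefix-free code, from $w$, written with $d+3$ bits, and from two more bits. Hence $\mathrm{KP}(\mu\!\upharpoonright\!n)\le\tau_1n+O(\log n)$. Letting $y_1\uparrow y_c$ gives the upper bound. Since $\tau_0<1$, the criterion of Levin and Schnorr fails for $\mu$.
\end{proof}

\section{Numerical bounds}\label{sec:bounds}

The terms that normalize in at most seven normal-order steps lie in $\mathcal N$. So the result quoted in Section~\ref{sec:intro} from \cite{thesis} gives $\mu>0.34$. The second series of Theorem~\ref{thm:main} starts as follows. A redex $Sxyz$ has size at least $3$, so all $K$-free terms of size at most $2$ are normal, and $T(y)=2+4y+12y^2+\cdots$ shows $r_0=2$, $r_1=4$, $r_2=12$; these terms contribute $\gamma(2+12\lambda_0+60\lambda_0^2)\approx0.126$ to $\mu$.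

For an upper bound we need one $K$-free term without normal form, and a last classical fact \cite{CurryFeys,HindleySeldin}.

\smallskip
\noindent\textbf{(F3)} \emph{Normal-order (leftmost-outermost) reduction reaches the normal form if there is one.}
\smallskip

The term $SII(SII)$ is $K$-free, because $K$ occurs in it only in argument positions of $I=SKK$. Its size is $13$: $|I|=2$, $|SII|=6$ and $6+6+1=13$. For $x=I(I(\cdots(SII)))$ with any number (possibly $0$) of $I$'s in front of $SII$, normal order gives
\[
SIIx\to Ix(Ix)\twoheadrightarrow x(Ix)\twoheadrightarrow SII(Ix).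
\]
All these steps contract the redex at the head of the term, and the result has the form $SIIx'$ with $x'=Ix$ of the same kind. So the normal-order reduction of $SII(SII)$ is infinite, and by (F3) there is no normal form. By Theorem~\ref{thm:law},
\[
1-\mu\ge p(SII(SII))=27\,\gamma\,\lambda_0^{13}.
\]
Here $\lambda_0>0.145$, since $0.145\cdot1.855^2<0.499$; and $\gamma>\lambda_0/8>0.018$, since $(2-\lambda_0)(2-3\lambda_0)<4$. As $0.145^{13}>1.2\cdot10^{-11}$, the right side exceeds $10^{-12}$. Hence
\[
0.34<\mu<1-10^{-12},
\]
which completes the proof of Theorem~\ref{thm:main}. By Theorem~\ref{thm:nature} no effective procedure, and no single sound c.e.\ theory, can bring the width of such bounds to $0$.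

\begin{thebibliography}{9}
\bibitem{thesis} \emph{Quantitative Aspects And Generation Of Random Lambda And Combinatory Logic Terms}, \url{https://maciej-bendkowski.github.io/thesis.pdf}.
\bibitem{CurryFeys} Curry and Feys, 1958.
\bibitem{HindleySeldin} Hindley and Seldin, \emph{Lambda-Calculus and Combinators}.
\end{thebibliography}

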